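# Two weighted shifts fed by one vector: iterated Aluthge transforms that do not converge

## 1. One vector feeding two shifts

Let $\mathcal H$ be a separable, infinite dimensional, complex Hilbert space, and let $\mathcal L(\mathcal H)$ be the algebra of bounded linear operators on it. Choose an orthonormal basis of $\mathcal H$ and index it as
$$\{e\}\cup\{f_{i,k}: i=1,2,\ k\ge 1\},\qquad F_1:=\mathrm{span}\{f_{1,1},f_{2,1}\}.$$
Think of two parallel rails $f_{1,1},f_{1,2},\dots$ and $f_{2,1},f_{2,2},\dots$, with one extra vector $e$ placed in front of both. The data are: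

- weights $0<\alpha_{i,1}\le\alpha_{i,2}\le\cdots$ with $\ell_i:=\sup_k\alpha_{i,k}=\lim_k\alpha_{i,k}<\infty$, for $i=1,2$;
- a number $r_0$ with $0<r_0\le\min(\alpha_{1,1},\alpha_{2,1})$;
- a unit vector $y_0=y_{0,1}f_{1,1}+y_{0,2}f_{2,1}\in F_1$.

Define
$$Te=r_0\,y_0,\qquad Tf_{i,k}=\alpha_{i,k}f_{i,k+1}.\tag{1}$$
Distinct basis vectors have orthogonal images, and the norms of these images are bounded, so $T$ extends to a bounded operator. It is injective, because the images are nonzero and orthogonal. On each rail $T$ is a weighted shift, and $e$ is sent into the plane $F_1$ spanned by the two starting points, in the direction $y_0$. We call (1) *the model*.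

Here is what it is for. Every $T\in\mathcal L(\mathcal H)$ has a unique polar decomposition $T=U|T|$, where $|T|=(T^*T)^{1/2}$ and $U$ is the partial isometry with $\ker U=\ker T$ and $\ker U^*=\ker T^*$. The **Aluthge transform** of $T$ is
$$\tilde T=|T|^{1/2}\,U\,|T|^{1/2},$$
and one iterates: $\tilde T^{(0)}=T$, $\tilde T^{(n)}=\widetilde{\tilde T^{(n-1)}}$. For $p\in(0,\infty)$, $T$ is **$p$-hyponormal** if $(T^*T)^p-(TT^*)^p\ge0$, and it is **$\infty$-hyponormal** if this holds for every $p>0$. The following conjecture is posed in "Aluthge Transforms of Operators" (http://trends.mathnet.or.kr/mathnet/kms_tex/981972.pdf).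

**Conjecture.** If $T\in\mathcal L(\mathcal H)$ is $p$-hyponormal with $0<p\le\infty$, then $\{\tilde T^{(n)}\}_{n\ge1}$ converges in the strong operator topology.

We shall see that the transform sends the model to another operator of the same shape: the weights get averaged, and the direction $y_0$ gets turned. The conjecture fails because one can choose weights for which the direction keeps turning back and forth forever. Write $T_n=\tilde T^{(n)}$.

**Theorem 1.** For every $\varepsilon\in(0,1)$ there is an injective $T\in\mathcal L(\mathcal H)$ such that: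

1. $T$ is $\infty$-hyponormal (hence $p$-hyponormal for all $p\in(0,\infty]$), $(1-\varepsilon)I\le|T|\le I$, and $I-|T|$ is compact and lies in the Schatten class $S_q$ for every $q>1$.
2. $\||T_n|-I\|\to0$.
3. $\{T_n\}$ does not converge in the weak operator topology, hence not in the strong operator topology. In fact there are orthonormal vectors $e,f_{1,1},f_{2,1}$ with $T_ne=r_n(\cos\theta_nf_{1,1}+\sin\theta_nf_{2,1})$, where $r_n\to1$, $\theta_n\in(0,\pi/2)$, and the set of cluster points of $(\theta_n)$ is all of $[0,\pi/2]$.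

One operator thus disproves the conjecture for every $p\in(0,\infty]$ at once.

## 2. Hyponormality, operator topologies, Schatten classes

**Topologies.** $A_n\to A$ in the strong operator topology (SOT) if $A_nx\to Ax$ for every $x$, and in the weak operator topology (WOT) if $\langle A_nx,y\rangle\to\langle Ax,y\rangle$ for all $x,y$. SOT convergence implies WOT convergence. We use three textbook facts. If $\sup_n\|A_n\|<\infty$ and $A_nx$ converges for each $x$ in an orthonormal basis, then $A_n$ converges in the SOT. A product of two bounded SOT-convergent sequences is SOT-convergent. An increasing sequence of self-adjoint operators bounded above by a multiple of $I$ converges in the SOT.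

**Löwner–Heinz inequality.** If $0\le B\le A$ and $0<s\le1$, then $B^s\le A^s$. Applying it with $s=q/p$ to $(TT^*)^p\le(T^*T)^p$ shows that $p$-hyponormal implies $q$-hyponormal for $0<q\le p$. Exponents above $1$ are not allowed: for
$$A=\begin{pmatrix}2&1\\1&1\end{pmatrix},\quad B=\begin{pmatrix}1&0\\0&0\end{pmatrix},\quad A-B=\begin{pmatrix}1&1\\1&1\end{pmatrix}\ge0,\quad A^2-B^2=\begin{pmatrix}4&3\\3&2\end{pmatrix},$$
the last determinant is $-1$, so $A^2\not\ge B^2$. So $p$-hyponormality is in general a stronger demand for larger $p$, and $\infty$-hyponormality is the strongest.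

**Example (a weighted shift).** Let $Vf_k=a_kf_{k+1}$ with $0<a_1\le a_2\le\cdots$ bounded. Then $V^*Vf_k=a_k^2f_k$, while $VV^*f_1=0$ and $VV^*f_{k+1}=a_k^2f_{k+1}$. So $(V^*V)^p-(VV^*)^p$ is diagonal with entries $a_1^{2p}$ and $a_{k+1}^{2p}-a_k^{2p}$, all nonnegative. Hence $V$ is $\infty$-hyponormal.

**Schatten classes.** A compact operator belongs to $S_q$ if its singular values are $q$-summable; $S_1$ is the trace class. The diagonal operator with entries $1/k$ lies in $S_q$ for every $q>1$ but not in $S_1$. This borderline will matter below.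

## 3. Normal operators, a single shift, and the monotone moduli

**Finite dimensions.** If $\mathcal H$ were finite dimensional, $T^*T$ and $TT^*$ would have the same eigenvalues with multiplicity, so $(T^*T)^p-(TT^*)^p$ would have trace $0$. Being positive it would be $0$. Taking $p$-th roots, $T$ would be normal. For a normal $T$, in any dimension, $T$ commutes with $T^*T$, hence with $|T|$. So $(|T|U-U|T|)|T|=|T|T-T|T|=0$, and both $|T|U$ and $U|T|$ vanish on $\ker|T|=\ker U$. Thus $U$ commutes with $|T|$, hence with $|T|^{1/2}$, and $\tilde T=U|T|=T$. The sequence is constant.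

**A single shift.** For the shift $V$ above, $|V|f_k=a_kf_k$ and $Uf_k=f_{k+1}$, so
$$\tilde Vf_k=(a_ka_{k+1})^{1/2}f_{k+1}.$$
The weights are replaced by geometric means of neighbors. Let $a_k^{(n)}$ be the weights of $\tilde V^{(n)}$. By induction on $n$ they are nondecreasing in $k$, so $a^{(n+1)}_k\ge a^{(n)}_k$, and they are bounded by $\sup_k a_k$. Let $b_k=\lim_na_k^{(n)}$. Then $b_k=(b_kb_{k+1})^{1/2}$, so all $b_k$ equal one number $b$, and $b=b_k\ge a_k$ for every $k$ forces $b=\sup_ka_k$. So $\tilde V^{(n)}f_k\to b f_{k+1}$, and the bounded sequence $\tilde V^{(n)}$ converges in the SOT. A hyponormal weighted shift with positive weights is no counterexample.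

**A natural attack on the conjecture** is to generalize the monotonicity just seen. For $p\ge\frac12$ this does work for the moduli.

**Proposition 2.** If $T$ is $p$-hyponormal with $p\ge\frac12$, then $|T_n|$ is increasing in $n$ and converges in the SOT. So only the partial isometries $U_n$ of $T_n=U_n|T_n|$ can cause divergence.

*Proof.* $T$ is $\frac12$-hyponormal, by Löwner–Heinz for finite $p$ and by definition for $p=\infty$. Put $A=|T|$, $a=A^{1/2}$, $C=|T^*|$. The operator $UAU^*$ is positive, and since $U^*U$ is the projection onto $(\ker T)^\perp=\overline{\mathrm{ran}}\,A$, we have $(UAU^*)^2=UA(U^*U)AU^*=UA^2U^*=TT^*$. So $C=UAU^*$. Being $\frac12$-hyponormal means $A\ge C$. Therefore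
$$U^*AU\ge U^*CU=(U^*U)A(U^*U)=A.$$
Since $\tilde T=aUa$,
$$\tilde T^*\tilde T=aU^*AUa\ge aAa=A^2,\qquad \tilde T\tilde T^*=aUAU^*a=aCa\le aAa=A^2.$$
Löwner–Heinz with exponent $\frac12$ gives $|\tilde T^*|\le|T|\le|\tilde T|$. The outer inequality says that $\tilde T$ is $\frac12$-hyponormal, so the argument can be repeated, and $|T_n|\le|T_{n+1}|$ for all $n$. Also $\|\tilde T\|\le\|a\|\,\|U\|\,\|a\|\le\|T\|$, so $|T_n|\le\|T\|I$. An increasing bounded sequence converges in the SOT. Finally, if the $U_n$ converged in the SOT, so would the products $U_n|T_n|=T_n$. $\blacksquare$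

The attack stops exactly here. The inequalities involve $U$ only through $U^*AU$ and $UAU^*$, and nothing in them compares $U_{n+1}$ with $U_n$. For a single shift this was harmless, since the isometric factor $f_k\mapsto f_{k+1}$ is the same for all iterates. In the model, the isometric factor is allowed to move in one place only: the unit vector to which it sends $e$.

## 4. The model is $\infty$-hyponormal and stable under the transform

**Lemma 3.** Every operator (1) is $\infty$-hyponormal, and $|T|e=r_0e$, $|T|f_{i,k}=\alpha_{i,k}f_{i,k}$.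

*Proof.* The images of distinct basis vectors are orthogonal, so $T^*T$ is diagonal: $T^*Te=r_0^2e$, $T^*Tf_{i,k}=\alpha_{i,k}^2f_{i,k}$. This gives $|T|$. For $TT^*$: the range of $T$ is orthogonal to $e$, so $TT^*e=0$. Next, $T^*f_{i,1}=\langle f_{i,1},r_0y_0\rangle e$, so $TT^*f_{i,1}=r_0^2\langle f_{i,1},y_0\rangle y_0$. That is, $TT^*=r_0^2\,y_0\otimes y_0$ on $F_1$, where $y_0\otimes y_0$ is the projection onto $\mathbb Cy_0$. Finally $TT^*f_{i,k+1}=\alpha_{i,k}^2f_{i,k+1}$ for $k\ge1$. Since a projection equals each of its positive powers, $(T^*T)^p-(TT^*)^p$ is block diagonal for each $p>0$, with blocks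

- on $e$: $r_0^{2p}\ge0$;
- on $F_1$: $\mathrm{diag}(\alpha_{1,1}^{2p},\alpha_{2,1}^{2p})-r_0^{2p}\,y_0\otimes y_0\ge(\min_i\alpha_{i,1}^{2p}-r_0^{2p})I\ge0$, using $y_0\otimes y_0\le I$;
- on $f_{i,k+1}$: $\alpha_{i,k+1}^{2p}-\alpha_{i,k}^{2p}\ge0$.

All blocks are nonnegative. $\blacksquare$

Now we compute the iterates. It costs nothing to treat the **$\lambda$-Aluthge transform** $T\mapsto|T|^\lambda U|T|^{1-\lambda}$ for a fixed $\lambda\in(0,1)$. The Aluthge transform is the case $\lambda=\frac12$. From here on $T_n$ denotes the $n$-th iterate of the $\lambda$-transform. Since $\||T|^\lambda U|T|^{1-\lambda}\|\le\|T\|$, we have $\|T_n\|\le\|T\|$.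

**Lemma 4.** For all $n\ge0$,
$$T_ne=r_ny_n,\qquad T_nf_{i,k}=\alpha_{i,k}^{(n)}f_{i,k+1},\tag{2}$$
with $r_n>0$, $\alpha^{(n)}_{i,k}>0$, a unit vector $y_n=y_{n,1}f_{1,1}+y_{n,2}f_{2,1}$, and
$$\alpha^{(n+1)}_{i,k}=(\alpha^{(n)}_{i,k})^{1-\lambda}(\alpha^{(n)}_{i,k+1})^{\lambda},\qquad r_{n+1}y_{n+1}=r_n^{1-\lambda}\sum_{i}(\alpha^{(n)}_{i,1})^{\lambda}\,y_{n,i}f_{i,1}.\tag{3}$$
The polar factor of $T_n$ is the isometry $U_ne=y_n$, $U_nf_{i,k}=f_{i,k+1}$, and $|T_n|$ is diagonal with entries $r_n$ and $\alpha^{(n)}_{i,k}$.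

*Proof.* For $n=0$, (2) is (1). Suppose (2) holds for $n$. Images of distinct basis vectors are orthogonal and nonzero, so $T_n$ is injective and $|T_n|$ is diagonal: $|T_n|e=r_ne$, $|T_n|f_{i,k}=\alpha_{i,k}^{(n)}f_{i,k}$. The isometry $U_n$ in the statement satisfies $U_n|T_n|=T_n$ and $\ker U_n=\{0\}=\ker T_n$. Since $|T_n|$ is injective and self-adjoint, its range is dense, so $U_n$ and $T_n$ have ranges with the same closure, and $\ker U_n^*=\ker T_n^*$. By uniqueness $U_n$ is the polar factor. Now apply $|T_n|^{\lambda}U_n|T_n|^{1-\lambda}$: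
$$e\mapsto r_n^{1-\lambda}e\mapsto r_n^{1-\lambda}y_n\mapsto r_n^{1-\lambda}\sum_i(\alpha_{i,1}^{(n)})^\lambda y_{n,i}f_{i,1},$$
$$f_{i,k}\mapsto(\alpha^{(n)}_{i,k})^{1-\lambda}f_{i,k}\mapsto(\alpha^{(n)}_{i,k})^{1-\lambda}f_{i,k+1}\mapsto(\alpha^{(n)}_{i,k})^{1-\lambda}(\alpha^{(n)}_{i,k+1})^{\lambda}f_{i,k+1}.$$
The first image is nonzero; let $r_{n+1}>0$ be its norm and $y_{n+1}$ its direction. This is (2) for $n+1$ together with (3). $\blacksquare$

Assume from now on that $y_{0,1},y_{0,2}\ne0$. By (3) each $y_{n+1,i}$ is a positive multiple of $y_{n,i}$. So $y_{n,i}\neq0$, its argument does not depend on $n$, and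
$$\frac{|y_{n+1,2}|}{|y_{n+1,1}|}=\left(\frac{\alpha^{(n)}_{2,1}}{\alpha^{(n)}_{1,1}}\right)^{\lambda}\frac{|y_{n,2}|}{|y_{n,1}|}.\tag{4}$$
At each step the rail with the larger first weight pulls the direction toward itself. The whole question is how these pulls add up.

## 5. Adding up the pulls by tossing coins

Toss independent coins with head-probability $\lambda$, and let $S_n$ be the number of heads in the first $n$ tosses. Put
$$d_k=\log\frac{\alpha_{2,k}}{\alpha_{1,k}},\qquad D(b)=\sum_{k=1}^{b}d_k,\qquad \Lambda_n=\mathbb E\,D(S_n).$$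

**Lemma 5.** For the model with $y_{0,1},y_{0,2}\ne0$ and all $n\ge0$,
$$\log\alpha_{i,k}^{(n)}=\mathbb E\log\alpha_{i,k+S_n},\tag{5}$$
$$\log\frac{|y_{n,2}|}{|y_{n,1}|}=\log\frac{|y_{0,2}|}{|y_{0,1}|}+\Lambda_n .\tag{6}$$

*Proof.* **Step 1: the weights.** Equation (5) holds for $n=0$. Suppose it holds for $n$. By (3),
$$\log\alpha_{i,k}^{(n+1)}=(1-\lambda)\,\mathbb E\log\alpha_{i,k+S_n}+\lambda\,\mathbb E\log\alpha_{i,k+1+S_n}=\mathbb E\log\alpha_{i,k+S_{n+1}},$$
where the last equality conditions on toss $n+1$ being tails or heads.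

**Step 2: an identity that turns a sum over time into one expectation.** For $j\ge0$,
$$P(S_n\ge j+1)=\sum_{m=0}^{n-1}\lambda\,P(S_m=j).\tag{7}$$
Indeed there are at least $j+1$ heads in $n$ tosses exactly when head number $j+1$ occurs at some toss $m+1\le n$. These events are disjoint for different $m$, and each says "exactly $j$ heads in the first $m$ tosses, and toss $m+1$ is heads", which has probability $P(S_m=j)\lambda$.

**Step 3: the direction.** Take logarithms in (4), sum from $0$ to $n-1$, and use (5) with $k=1$, then (7):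
$$\log\frac{|y_{n,2}|}{|y_{n,1}|}-\log\frac{|y_{0,2}|}{|y_{0,1}|}=\sum_{m=0}^{n-1}\lambda\,\mathbb E\,d_{1+S_m}=\sum_{j\ge0}d_{j+1}\sum_{m=0}^{n-1}\lambda P(S_m=j)=\sum_{j\ge0}P(S_n\ge j+1)\,d_{j+1}.$$
All sums are finite. The last one is $\mathbb E\sum_{k=1}^{S_n}d_k=\Lambda_n$. $\blacksquare$

**Two trials.** If $\alpha_{1,k}=a$ and $\alpha_{2,k}=b$ for all $k$, then $D(S_n)=S_n\log(b/a)$ and $\Lambda_n=\lambda n\log(b/a)$. This tends to $\pm\infty$ if $a\ne b$ (one rail wins) and is $0$ if $a=b$. If $\alpha_{1,1}=a<1$ and all other weights are $1$, then $d_1=\log(1/a)$ is the only nonzero term and $\Lambda_n=P(S_n\ge1)d_1=(1-(1-\lambda)^n)d_1\to d_1$. In both trials the direction settles.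

To use (6) we need to know that $S_n$ is large and close to $\lambda n$.

**Lemma 6.** Let $n\ge1$.

(a) $\mathbb E|S_n-\lambda n|\le\frac{\sqrt n}{2}$ and $P(S_n<\lambda n/2)\le\dfrac1{\lambda^2n}$.

(b) If $h:\{0,1,2,\dots\}\to\mathbb R$ is bounded and $h(j)\to h_\infty\in\mathbb R$, then $\mathbb E\,h(S_n)\to h_\infty$. If $h$ is bounded below and $h(j)\to+\infty$, then $\mathbb E\,h(S_n)\to+\infty$.

(c) Let $G$ be $C^1$ on $[100,\infty)$ with $|G'(t)|\le K/t$ and $|G(t)|\le K'\log t$. Then
$$\bigl|\mathbb E\,G(100+S_n)-G(100+\lambda n)\bigr|\le\frac{K}{\lambda\sqrt n}+\frac{2K'\log(100+n)}{\lambda^2n}\to0.$$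

*Proof.* (a) $S_n$ has mean $\lambda n$ and variance $\lambda(1-\lambda)n\le n/4$. By Cauchy–Schwarz, $\mathbb E|S_n-\lambda n|\le\sqrt{n/4}$. If $S_n<\lambda n/2$ then $|S_n-\lambda n|>\lambda n/2$, and Chebyshev's inequality bounds the probability by $\frac{n/4}{(\lambda n/2)^2}=\frac1{\lambda^2n}$.

(b) Split according to whether $S_n\ge\lambda n/2$. In the first case
$$|\mathbb E\,h(S_n)-h_\infty|\le\sup_{j\ge\lambda n/2}|h(j)-h_\infty|+\frac{2\sup|h|}{\lambda^2n}\to0.$$
In the second case let $h\ge-B$ with $B\ge0$. Then $\mathbb E\,h(S_n)\ge P(S_n\ge\lambda n/2)\inf_{j\ge\lambda n/2}h(j)-\frac{B}{\lambda^2n}\to+\infty$.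

(c) On $\{S_n\ge\lambda n/2\}$ both $100+S_n$ and $100+\lambda n$ are at least $\lambda n/2$, so between them $|G'|\le\frac{2K}{\lambda n}$. By the mean value theorem the difference is at most $\frac{2K}{\lambda n}|S_n-\lambda n|$, whose expectation is at most $\frac{2K}{\lambda n}\cdot\frac{\sqrt n}2=\frac K{\lambda\sqrt n}$. On the complement, which has probability at most $\frac1{\lambda^2n}$, the difference is at most $2K'\log(100+n)$. $\blacksquare$

## 6. Convergence of the iterates is convergence of $\Lambda_n$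

**Theorem 7.** Let $T$ be as in (1) with $y_{0,1},y_{0,2}\ne0$ and $\ell_i=\lim_k\alpha_{i,k}$. Fix $\lambda\in(0,1)$ and let $T_n$ be the iterates of $T\mapsto|T|^\lambda U|T|^{1-\lambda}$.

1. $\{T_n\}$ converges in the SOT $\iff$ it converges in the WOT $\iff$ $\lim\Lambda_n$ exists in $[-\infty,\infty]$.
2. It converges if $\ell_1\ne\ell_2$. It also converges if $\ell_1=\ell_2=\ell$ and $\ell I-|T|$ is trace class.
3. The trace class condition cannot be weakened to "$\ell I-|T|\in S_q$ for all $q>1$": the operator $T$ constructed in Section 7 to prove Theorem 1 satisfies this with $\ell=1$, and for every $\lambda\in(0,1)$ its $\lambda$-iterates diverge in the WOT.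

*Proof of parts 1 and 2* (part 3 is proved in Section 7).

**Step 1: the weights always converge.** The function $s\mapsto\log\alpha_{i,k+s}$ is bounded, lying between $\log\alpha_{i,1}$ and $\log\ell_i$, and tends to $\log\ell_i$. By (5) and Lemma 6(b), $\alpha^{(n)}_{i,k}\to\ell_i$ for all $i,k$. By (5) and monotonicity of the weights, also $\alpha^{(n)}_{i,1}\ge\alpha_{i,1}\ge r_0$.

**Step 2: the direction converges exactly when $\Lambda_n$ does.** Write $y_{n,i}=|y_{n,i}|\omega_i$ with $|\omega_i|=1$ independent of $n$, and $|y_{n,1}|=\cos\theta_n$, $|y_{n,2}|=\sin\theta_n$ with $\theta_n\in(0,\pi/2)$. By (6), $\theta_n=\arctan\exp(\text{const}+\Lambda_n)$, and $s\mapsto\arctan e^s$ is a homeomorphism of $[-\infty,\infty]$ onto $[0,\pi/2]$. So $y_n$ converges iff $\theta_n$ converges iff $\Lambda_n$ converges in $[-\infty,\infty]$.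

**Step 3: if $y_n$ converges, then $T_n$ converges in the SOT.** Let $y_n\to y=\sum_iy_{\infty,i}f_{i,1}$ and put $s_n=\|\sum_i(\alpha^{(n)}_{i,1})^\lambda y_{n,i}f_{i,1}\|$. By Step 1, $s_n\to\|\sum_i\ell_i^\lambda y_{\infty,i}f_{i,1}\|>0$, so $\log s_n\to\sigma\in\mathbb R$. By (3), $\log r_{n+1}=(1-\lambda)\log r_n+\log s_n$. Put $z_n=\log r_n-\sigma/\lambda$. Then $z_{n+1}=(1-\lambda)z_n+(\log s_n-\sigma)$. With $M=\sup_n|\log s_n-\sigma|$, induction gives $|z_n|\le\max(|z_0|,M/\lambda)$, so $L=\limsup|z_n|$ is finite. The recursion gives $L\le(1-\lambda)L$, so $L=0$ and $r_n\to e^{\sigma/\lambda}>0$. Hence $T_ne=r_ny_n$ converges, and $T_nf_{i,k}=\alpha_{i,k}^{(n)}f_{i,k+1}\to\ell_if_{i,k+1}$. Since $\|T_n\|\le\|T\|$, $T_n$ converges in the SOT.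

**Step 4: if $T_n$ converges in the WOT, then $y_n$ converges.** The vectors $r_ny_n=T_ne$ lie in the two-dimensional space $F_1$ and their coordinates converge, so they converge in norm, and $r_n=\|r_ny_n\|$ converges. By (3) and Step 1, $r_{n+1}\ge r_n^{1-\lambda}\min_i(\alpha^{(n)}_{i,1})^\lambda\ge r_n^{1-\lambda}r_0^\lambda$, so by induction $r_n\ge r_0>0$. The limit of $r_n$ is therefore positive, and $y_n=(r_ny_n)/r_n$ converges.

Since SOT convergence implies WOT convergence, Steps 2–4 prove part 1.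

**Step 5: part 2.** If $\ell_1\ne\ell_2$, then $d_k\to\log(\ell_2/\ell_1)\ne0$, so $D(b)\to+\infty$ or $D(b)\to-\infty$. In the first case $D$ is bounded below and Lemma 6(b) gives $\Lambda_n\to+\infty$; in the second, apply this to $-D$. If $\ell_1=\ell_2=\ell$, then $\ell I-|T|$ is diagonal with entries $\ell-r_0$ and $\ell-\alpha_{i,k}\ge0$, and trace class means $\sum_{i,k}(\ell-\alpha_{i,k})<\infty$. By the mean value theorem $0\le\log\ell-\log\alpha_{i,k}\le(\ell-\alpha_{i,k})/r_0$, so
$$|d_k|\le\frac{(\ell-\alpha_{1,k})+(\ell-\alpha_{2,k})}{r_0},\qquad \sum_k|d_k|<\infty.$$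
Then $\Lambda_n=\sum_kP(S_n\ge k)d_k$, where $P(S_n\ge k)\to1$ for each $k$, and dominated convergence gives $\Lambda_n\to\sum_kd_k$. In every case $\Lambda_n$ has a limit in $[-\infty,\infty]$, and part 1 applies. $\blacksquare$

So for a counterexample in the model we need $\ell_1=\ell_2$ and $\sum_k(\ell-\alpha_{i,k})=\infty$ for at least one $i$, and partial sums $D(b)$ whose oscillation *survives averaging over $S_n$*. The last point is a real obstacle. For a general function of $b$, the average can destroy oscillation: with $\lambda=\frac12$, $\mathbb E(-1)^{S_n}=0$ for every $n\ge1$. The variable $S_n$ spreads over a window of width of order $\sqrt n$ around $\lambda n$, so we want $D$ almost constant on such windows. Lemma 6(c) says when this happens: $D(b)=G(100+b)+\text{const}$ with $|G'(t)|\le K/t$. Such a $G$ can still oscillate forever, on a logarithmic scale.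

## 7. Weights that oscillate on a logarithmic scale

**How to obtain $D$ from monotone weights.** Given $G$ with $G'(t)=\psi(t)/t$ and $\psi$ bounded, put a large common part under both rails and let $\psi$ enter with opposite signs:
$$\xi_1(t)=c\,\frac{2+\psi(t)}t,\quad\xi_2(t)=c\,\frac{2-\psi(t)}t,\quad x_{i,k}=\int_{99+k}^{100+k}\xi_i(t)\,dt,\quad\alpha_{i,k}=e^{-x_{i,k}}.\tag{8}$$
If the $\xi_i$ are positive and decreasing to $0$, then $x_{i,k}$ decreases to $0$ and $\alpha_{i,k}$ increases to $1$. Moreover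
$$d_k=x_{1,k}-x_{2,k}=2c\int_{99+k}^{100+k}\frac{\psi(t)}t\,dt,\qquad D(b)=2c\,\bigl(G(100+b)-G(100)\bigr).\tag{9}$$
Throughout, fix $\varepsilon\in(0,1)$ and
$$c=25\log\frac1{1-\varepsilon}>0,\qquad r_0=1-\varepsilon,\qquad y_0=\tfrac1{\sqrt2}(f_{1,1}+f_{2,1}).$$

**A first choice: bounded oscillation.** Let $G(t)=\sin(\log t)$, so $\psi(t)=\cos(\log t)$ and $|G'(t)|\le1/t$. The $\xi_i$ are positive, tend to $0$, and decrease, because
$$\frac{t^2\xi_1'}c=-\sin(\log t)-\cos(\log t)-2\le\sqrt2-2<0,\qquad\frac{t^2\xi_2'}c=\sin(\log t)+\cos(\log t)-2\le\sqrt2-2<0.$$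
Also $x_{i,1}\le3c/100\le c/25$, so $\alpha_{i,1}\ge1-\varepsilon=r_0$, and we have an operator of the model. By (9) and Lemma 6(c), $\Lambda_n=2c(\sin\log(100+\lambda n)-\sin\log100)+o(1)$. Since $\sin\log t$ returns to $\pm1$ for arbitrarily large $t$ and changes by at most $\lambda/t$ over $[t,t+\lambda]$, we get $\limsup\Lambda_n-\liminf\Lambda_n=4c>0$. By Lemma 3 and Theorem 7(1), this operator already contradicts the conjecture. But $\Lambda_n$ stays bounded, so $\theta_n$ stays in a compact subinterval of $(0,\pi/2)$. To sweep out all of $[0,\pi/2]$ we need $G$ to be unbounded in both directions, still with $G'=O(1/t)$. In the variable $u=\log t$ this asks for a function with bounded derivative that swings between $-\infty$ and $+\infty$, for instance $u\sin(\log u)$.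

**The choice that proves Theorem 1.** For $t\ge100$ and $u=\log t$ put
$$g(t)=\log t\cdot\sin(\log\log t)=u\sin(\log u),\qquad\psi(t)=\sin(\log u)+\cos(\log u),$$
and define weights by (8) with this $\psi$. This fixes the operator $T$ of (1).

**Step 1: derivatives.** This step checks that (8) gives positive decreasing functions. We have $\frac{d}{du}\,u\sin(\log u)=\sin(\log u)+\cos(\log u)$ and $du=dt/t$, so $g'(t)=\psi(t)/t$, with $|\psi|\le\sqrt2$. Similarly
$$|t\psi'(t)|=\frac{|\cos(\log u)-\sin(\log u)|}{u}\le\frac{\sqrt2}{\log100}<0.31.$$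
So $\xi_i>0$ because $2-\sqrt2>0$, and $\xi_i$ is decreasing because
$$\frac{t^2\xi_i'(t)}c=\pm t\psi'(t)-(2\pm\psi(t))\le0.31-(2-\sqrt2)<0,$$
with the upper sign for $i=1$ and the lower for $i=2$. Clearly $\xi_i(t)\to0$.

**Step 2: item 1 of Theorem 1.** This step checks that $T$ belongs to the model and measures $I-|T|$. By Step 1, $x_{i,k}$ decreases to $0$ and $\alpha_{i,k}<1$ increases to $1$. Since $x_{i,1}\le c(2+\sqrt2)/100\le c/25=\log\frac1{1-\varepsilon}$, we have $\alpha_{i,1}\ge1-\varepsilon=r_0$. So $T$ is an operator of the model. It is injective, and $\infty$-hyponormal by Lemma 3. The diagonal entries of $|T|$ are $r_0=1-\varepsilon$ and the $\alpha_{i,k}\in[1-\varepsilon,1)$, so $(1-\varepsilon)I\le|T|\le I$. Finally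
$$0\le1-\alpha_{i,k}\le x_{i,k}\le\frac{c(2+\sqrt2)}{99+k}\le\frac{4c}{k+99}.$$
The diagonal entries of $I-|T|$ tend to $0$ and are $q$-summable for every $q>1$. So $I-|T|$ is compact and in $S_q$ for all $q>1$. This is item 1.

For Steps 3 to 6, $\lambda=\frac12$.

**Step 3: item 2, the moduli tend to $I$ in norm.** By (5) and monotonicity in $k$, for all $k\ge1$,
$$0\ge\log\alpha^{(n)}_{i,k}\ge\log\alpha^{(n)}_{i,1}=-\mathbb E\,x_{i,1+S_n}\to0,$$
the limit by Lemma 6(b). So $\mu_n:=\min_i\alpha_{i,1}^{(n)}\to1$. Since $r_0\le1$ and all weights are at most $1$, (3) gives inductively $\mu_n^{1/2}r_n^{1/2}\le r_{n+1}\le r_n^{1/2}\le1$, that is,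
$$|\log r_{n+1}|\le\tfrac12|\log\mu_n|+\tfrac12|\log r_n|.$$
So $|\log r_n|\le\max(|\log r_0|,\sup_m|\log\mu_m|)$ by induction. Its $\limsup$ $L$ is finite and satisfies $L\le\frac12L$, hence $r_n\to1$. The operator $I-|T_n|$ is diagonal with entries $1-r_n$ and $1-\alpha_{i,k}^{(n)}\le1-\mu_n$, so $\||T_n|-I\|\le\max(1-r_n,1-\mu_n)\to0$.

**Step 4: an asymptotic formula for the direction.** The coordinates of $y_0$ are equal and positive, so all $y_{n,i}>0$. Put $\rho_n=\log(y_{n,2}/y_{n,1})$, so $\rho_0=0$. By (6) and (9) with $G=g$, $\rho_n=\Lambda_n=2c(\mathbb E\,g(100+S_n)-g(100))$. Lemma 6(c) applies with $K=\sqrt2$ and $K'=1$, and with $\lambda=\frac12$ it reads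
$$\bigl|\mathbb E\,g(100+S_n)-g(100+n/2)\bigr|\le\frac{2\sqrt2}{\sqrt n}+\frac{8\log(100+n)}n\to0.$$
Hence
$$\rho_n=2c\,\bigl(g(100+n/2)-g(100)\bigr)+o(1).\tag{10}$$

**Step 5: every point of $[-\infty,\infty]$ is a cluster point of $(\rho_n)$.** Let $t_j=\exp\exp(2\pi j+\frac\pi2)$ for $j\ge1$; then $t_j>100$ and $g(t_j)=e^{2\pi j+\pi/2}\to\infty$. Take $n=\lfloor2(t_j-100)\rfloor$. Then $100+n/2$ lies within $\frac12$ below $t_j$, and since $|g'|\le\sqrt2/100$ on $[100,\infty)$, $g(100+n/2)\ge g(t_j)-1$. So $\limsup\rho_n=+\infty$. The same argument with $\exp\exp(2\pi j+\frac{3\pi}2)$, where $g=-e^{2\pi j+3\pi/2}$, gives $\liminf\rho_n=-\infty$. By (4) and Step 3, the increments satisfy $\rho_{n+1}-\rho_n=\frac12\log(\alpha_{2,1}^{(n)}/\alpha_{1,1}^{(n)})\to0$. Given a real number $s$ and $\delta>0$, choose $N$ such that the increments are smaller than $\delta$ in absolute value for $n\ge N$. Since $\rho_n$ is below $s$ infinitely often and above $s$ infinitely often, there are infinitely many $n\ge N$ with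 $\rho_n<s\le\rho_{n+1}$, and for these $|\rho_n-s|<\delta$. So $s$ is a cluster point.

**Step 6: item 3.** We have $y_n=\cos\theta_nf_{1,1}+\sin\theta_nf_{2,1}$ with $\theta_n=\arctan e^{\rho_n}\in(0,\pi/2)$. Under the homeomorphism $s\mapsto\arctan e^s$ of $[-\infty,\infty]$ onto $[0,\pi/2]$, Step 5 says that the cluster set of $(\theta_n)$ is all of $[0,\pi/2]$. Together with $r_n\to1$ from Step 3, the number
$$\langle T_ne,f_{1,1}\rangle=r_n\cos\theta_n$$
has both $1$ and $0$ as cluster points. So $\{T_n\}$ does not converge in the WOT, hence not in the SOT. This proves Theorem 1, and the conjecture is false for every $p\in(0,\infty]$. $\blacksquare$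

**Proof of Theorem 7, part 3.** Keep the same $T$ and let $\lambda\in(0,1)$ be arbitrary. By Step 2, $\ell_1=\ell_2=1$ and $I-|T|\in S_q$ for all $q>1$. Since (9) does not involve $\lambda$, Lemma 6(c) gives
$$\Lambda_n=2c\,\bigl(g(100+\lambda n)-g(100)\bigr)+o(1).$$
With $n=\lfloor(t_j-100)/\lambda\rfloor$, the point $100+\lambda n$ lies within $\lambda<1$ below $t_j$, and as in Step 5 we get $\limsup\Lambda_n=+\infty$; likewise $\liminf\Lambda_n=-\infty$. So $\Lambda_n$ has no limit in $[-\infty,\infty]$, and by part 1 the $\lambda$-iterates diverge in the WOT. $\blacksquare$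

## 8. The norm-cluster set and the Cesàro means

For the operator just built, with $\lambda=\frac12$, the divergence can be described completely in norm, and averaging the iterates does not repair it.

**Theorem 8.** For the operator $T$ constructed in Section 7 to prove Theorem 1:

1. The set of norm-cluster points of $\{T_n\}$ is exactly $\{Q_\theta:\theta\in[0,\pi/2]\}$, where $Q_\theta$ is the isometry $Q_\theta e=\cos\theta f_{1,1}+\sin\theta f_{2,1}$, $Q_\theta f_{i,k}=f_{i,k+1}$.
2. The Cesàro means $M_N=\frac1N\sum_{n=1}^NT_n$ do not converge in the WOT.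

*Proof of part 1.* By Lemma 4, $U_n=Q_{\theta_n}$, and by item 2 of Theorem 1, $\|T_n-U_n\|=\|U_n(|T_n|-I)\|\to0$. So $\{T_n\}$ and $\{Q_{\theta_n}\}$ have the same norm-cluster points. The operators $Q_\theta$ and $Q_{\theta'}$ differ only on $e$, so
$$\|Q_\theta-Q_{\theta'}\|=\|(Q_\theta-Q_{\theta'})e\|=2\sin\frac{|\theta-\theta'|}2 .$$
Hence $\theta\mapsto Q_\theta$ is norm continuous. If $\theta_{n_j}\to\theta$ then $Q_{\theta_{n_j}}\to Q_\theta$, and every $\theta\in[0,\pi/2]$ is such a limit by item 3 of Theorem 1. Conversely, if $Q_{\theta_{n_j}}\to A$ in norm, pass to a further subsequence with $\theta_{n_j}\to\theta\in[0,\pi/2]$; then $A=Q_\theta$.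

*Proof of part 2.* **Step 1: long blocks of indices on which $T_ne$ is near $f_{2,1}$.** For $j\ge1$ let $B_j$ be the set of $n\ge1$ with $\log\log(100+n/2)\in[2\pi j+\frac\pi4,\,2\pi j+\frac{3\pi}4]$. There $\sin(\log\log(100+n/2))\ge\frac1{\sqrt2}$, so by (10)
$$\rho_n\ge2c\Bigl(\tfrac1{\sqrt2}\log(100+n/2)-g(100)\Bigr)+o(1),\qquad n\in B_j,$$
which tends to $+\infty$ uniformly over $n\in B_j$ as $j\to\infty$. Hence $\theta_n\to\pi/2$ uniformly there, and since $r_n\to1$,
$$\delta_j:=\sup_{n\in B_j}\|T_ne-f_{2,1}\|\to0.$$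

**Step 2: the blocks dominate everything before them.** Since $\log\log$ is increasing, $B_j$ consists of all integers from a least one $n_j$ to a greatest one $N_j$. With $a_j=\exp\exp(2\pi j+\frac\pi4)>100$ and $b_j=\exp\exp(2\pi j+\frac{3\pi}4)$ we have $n_j<2(a_j-100)+1$ and $N_j>2(b_j-100)-1$. Also
$$\frac{a_j}{b_j}=\exp\bigl(-e^{2\pi j}(e^{3\pi/4}-e^{\pi/4})\bigr)\to0,$$
so $n_j/N_j\to0$.

**Step 3: the means.** Since $\|T_ne\|=r_n\le1$,
$$\|M_{N_j}e-f_{2,1}\|\le\frac1{N_j}\sum_{n<n_j}\|T_ne-f_{2,1}\|+\frac1{N_j}\sum_{n=n_j}^{N_j}\|T_ne-f_{2,1}\|\le\frac{2n_j}{N_j}+\delta_j\to0.$$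
So $M_{N_j}e\to f_{2,1}$.

**Step 4: the other rail.** On $[2\pi j+\frac{5\pi}4,\,2\pi j+\frac{7\pi}4]$ the sine is at most $-\frac1{\sqrt2}$, so (10) gives $\rho_n\le2c(-\frac1{\sqrt2}\log(100+n/2)-g(100))+o(1)\to-\infty$ uniformly on the corresponding blocks, where therefore $T_ne\to f_{1,1}$ uniformly. The computations of Steps 2 and 3, with $\frac{5\pi}4,\frac{7\pi}4$ in place of $\frac\pi4,\frac{3\pi}4$, give integers $N'_j\to\infty$ with $M_{N_j'}e\to f_{1,1}$. Thus $\langle M_Ne,f_{2,1}\rangle$ has both $1$ and $0$ as cluster points, and $M_N$ does not converge in the WOT. $\blacksquare$
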